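# Convex subsets against measurable subsets in polynomial inequalities

## 1. Degree one: convexity costs nothing

Let $K\subset\mathbb R^d$ be a bounded convex body (so $K$ has interior points), let $|U|$ be the Lebesgue $d$-measure of $U$, and let $\mathcal P_{n,d}$ be the space of real polynomials of degree at most $n$ on $\mathbb R^d$. The relative measure of a measurable set $S\subset K$ is $|S|/|K|$. Suppose we know that a polynomial is at most $1$ in absolute value on a subset $S$ that fills a proportion $\lambda$ of $K$. How large can it be on the rest of $K$? And does it matter whether $S$ is allowed to be any measurable set, or only a convex one?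

**Definition.** Fix $0<\lambda\le1$ and consider
$$\sup_K|p|\le C\,\sup_S|p|,\qquad p\in\mathcal P_{n,d}.\tag{1}$$
$C_K(n,\lambda)$ is the smallest $C$ for which (1) holds for all $p\in\mathcal P_{n,d}$ and all *convex* $S\subset K$ of relative measure $\lambda$. $R_K(n,\lambda)$ is the smallest $C$ for which (1) holds for all $p\in\mathcal P_{n,d}$ and all *measurable* $S\subset K$ of relative measure $\lambda$.

Values lie in $[1,\infty]$, and clearly $C_K\le R_K$. Both constants are invariant under affine maps, because these preserve $\mathcal P_{n,d}$, convexity and ratios of measures.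

Some bookkeeping will be used silently. A bounded convex set and its closure have the same measure, and a polynomial has the same supremum of absolute value on both. So we may take $K$ and all convex $S$ closed. (For measurable $S$ in the closure $\overline K$, intersecting with $K$ removes a null set and does not increase $\sup_S|p|$, so $R_K=R_{\overline K}$.) Next, if $E\subset K$ is measurable with $|E|\ge\lambda|K|$, then $\rho\mapsto|E\cap\{x_1\le\rho\}|$ is continuous and runs from $0$ to $|E|$. Hence some half-space cuts $E$ down to relative measure exactly $\lambda$, and the result is convex if $E$ is. Finally, a polynomial that vanishes on a set of positive measure is zero, so we may normalize $\sup_S|p|=1$. Together these give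
$$R_K(n,\lambda)=\sup\big\{\sup_K|p|:\ p\in\mathcal P_{n,d},\ \big|K\cap\{|p|\le1\}\big|\ge\lambda|K|\big\},\tag{2}$$
$$C_K(n,\lambda)=\sup\big\{\sup_K|p|:\ p\in\mathcal P_{n,d},\ |p|\le1\text{ on some convex }S\subset K\text{ with }|S|\ge\lambda|K|\big\}.\tag{3}$$

**The case $n=1$.** If $p$ is affine, then $K\cap\{|p|\le1\}$ is the intersection of $K$ with a slab, so it is convex. Thus the polynomials admitted in (2) and in (3) are the same, and
$$R_K(1,\lambda)=C_K(1,\lambda)=\sup\big\{\max_K|\ell|:\ \ell\text{ affine},\ \big|K\cap\{|\ell|\le1\}\big|\ge\lambda|K|\big\}.\tag{4}$$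

This number is finite. Let $\ell$ be admissible in (4) with gradient $g\ne0$, and let $D$ be the diameter of $K$. The slab has thickness $2/|g|$, so $K\cap\{|\ell|\le1\}$ has volume at most $\frac2{|g|}\kappa_{d-1}D^{d-1}$, where $\kappa_m$ is the volume of the unit ball of $\mathbb R^m$. This volume is at least $\lambda|K|$, so $|g|$ is bounded, and $\max_K|\ell|\le1+|g|D$ is bounded too.

**Example ($d=1$, $K=[0,1]$).** Let $\ell$ be admissible in (4). The set $J=[0,1]\cap\{|\ell|\le1\}$ is an interval of length at least $\lambda$, so the slope $g$ satisfies $|g|\le2/\lambda$, and every $x\in[0,1]$ is within $1-\lambda$ of $J$. So $|\ell(x)|\le1+\frac2\lambda(1-\lambda)=\frac2\lambda-1$, with equality for $\ell(x)=\frac{2x}\lambda-1$ at $x=1$. Hence $C_{[0,1]}(1,\lambda)=\frac2\lambda-1$.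

What changes in higher degree? The argument used one thing only, the convexity of $\{|p|\le1\}$, and this is already lost for $n=2$. On $[-1,1]^2$ with coordinates $(y,z)$ take $p=(1+\delta)z^2-y^2$, $0<\delta\le1$. At $(\pm1,1)$ its value is $\delta\le1$, but at the midpoint $(0,1)$ it is $1+\delta$. So a measurable $S$ really has more freedom. Does the freedom help? The following conjecture, Conjecture 2.3 in our source for the problem, the volume "Frontiers in Interpolation and Approximation", says that it does not.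

**Conjecture 2.3.** For every $d$, every bounded convex body $K\subset\mathbb R^d$, every $n$ and every $\lambda\in(0,1]$: $C_K(n,\lambda)=R_K(n,\lambda)$.

It is known for $d=1$, by comparing the Chebyshev and Remez inequalities, and it is known when $K$ is a finite convex cone. We shall see that it fails in every dimension $d\ge2$.

## 2. Convex subsets in every degree reduce to slabs

We first compute $C_K(n,\lambda)$ in terms of $C_K(1,\lambda)$. Let $T_n$ be the Chebyshev polynomial, $T_n(\cos\varphi)=\cos n\varphi$. We recall some textbook facts, for $n\ge1$. $T_n$ is strictly increasing on $[1,\infty)$ with $T_n(1)=1$; $|T_n|\le1$ on $[-1,1]$; $|T_n(-x)|=|T_n(x)|$; $T_k\circ T_n=T_{kn}$; $T_n'(1)=n^2$. And Chebyshev's inequality: if $g$ is a univariate real polynomial of degree at most $n$ with $|g|\le1$ on $[a,b]$, and $\ell$ is an affine map of $[a,b]$ onto $[-1,1]$, then $|g(x)|\le T_n(|\ell(x)|)$ for $x\notin[a,b]$.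

**Proposition 1.** For every bounded convex body $K\subset\mathbb R^d$, every $n\ge1$ and $\lambda\in(0,1]$: $R_K(1,\lambda)=C_K(1,\lambda)$ and $C_K(n,\lambda)=T_n(C_K(1,\lambda))$. Hence equality $R_K(n,\lambda)=C_K(n,\lambda)$ is equivalent to $R_K(n,\lambda)=T_n(R_K(1,\lambda))$. If $R_K(n,\lambda)>C_K(n,\lambda)$, then $R_K(kn,\lambda)>C_K(kn,\lambda)$ for all $k\ge1$.

**Proof.** The first equality is (4).

**Step 1: $C_K(n,\lambda)\ge T_n(C_K(1,\lambda))$, by composition.** Let $\ell$ be affine with $|\ell|\le1$ on a convex $S$ of relative measure $\lambda$ and $\max_K|\ell|\ge1$. Then $T_n\circ\ell\in\mathcal P_{n,d}$ is bounded by $1$ on $S$, and $\sup_K|T_n\circ\ell|\ge T_n(\max_K|\ell|)$. Take the supremum over $\ell$ and $S$, using that $T_n$ is continuous and increasing on $[1,\infty)$.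

**Step 2: $C_K(n,\lambda)\le T_n(C_K(1,\lambda))$, by finding the right line through each point.** Let $S\subset K$ be closed and convex of relative measure $\lambda$, $|p|\le1$ on $S$, and $x_0\in K$. If $x_0\in S$, then $|p(x_0)|\le1$ and there is nothing to do. Let $x_0\notin S$. We want a chord $[a,b]$ of $S$ on a line through $x_0$ such that $S$ lies between two parallel hyperplanes through $a$ and $b$. Then the univariate Chebyshev inequality on that line is governed by an affine function bounded by $1$ on all of $S$.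

Consider all triples $(a,b,\mu)$ with $a,b\in S$, $\mu\ge1$, $b-x_0=\mu(a-x_0)$. They exist ($a=b$, $\mu=1$), and they form a compact set because $x_0$ has positive distance from the compact set $S$. Choose one with $\mu$ maximal, and put $S_\mu=x_0+\mu(S-x_0)$. Then $S_\mu$ does not meet the interior of $S$: if $y=x_0+\mu(a'-x_0)\in\operatorname{int}S$ with $a'\in S$, then $x_0+(\mu+\epsilon)(a'-x_0)\in S$ for small $\epsilon>0$, which contradicts maximality.

Since $|S|>0$, $S$ has interior, and $S$ is the closure of its interior. So some nonzero linear $f$ and some $m$ satisfy $f\le m$ on $S$ and $f\ge m$ on $S_\mu$. The point $b=x_0+\mu(a-x_0)$ lies in both sets, so $m=f(b)$. For $a''\in S$, the inequality $f\ge f(b)$ on $S_\mu$ reads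
$$f(x_0)+\mu\big(f(a'')-f(x_0)\big)\ge f(x_0)+\mu\big(f(a)-f(x_0)\big),$$
that is, $f(a'')\ge f(a)$. So $f(a)\le f\le f(b)$ on $S$, and since $f$ is not constant on the body $S$, $f(a)<f(b)$.

Let $\ell$ be the affine function of $f$ that equals $1$ where $f=f(a)$ and $-1$ where $f=f(b)$. Then $|\ell|\le1$ on $S$, so $|\ell(x_0)|\le C_K(1,\lambda)$. The points $x_0,a,b$ are collinear, $[a,b]\subset S$, and $\ell$ maps $[a,b]$ affinely onto $[-1,1]$. Since $x_0\notin[a,b]$, Chebyshev's inequality on this line gives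
$$|p(x_0)|\le T_n(|\ell(x_0)|)\le T_n(C_K(1,\lambda)).$$
(Here $\mu>1$ because $a\ne b$, and $f(b)-f(a)=(\mu-1)(f(a)-f(x_0))>0$ shows $f(x_0)<f(a)$, so $\ell(x_0)>1$ and the last step is monotonicity.)

**Step 3: passing to multiples.** If $|p|\le1$ on $S$, then $|T_k\circ p|\le1$ on $S$. Hence
$$R_K(kn,\lambda)\ge T_k(R_K(n,\lambda))>T_k(C_K(n,\lambda))=T_{kn}(C_K(1,\lambda))=C_K(kn,\lambda)$$
(if $R_K(n,\lambda)=\infty$, the first member is infinite as well). $\blacksquare$

For $d=1$ we get $C_{[0,1]}(n,\lambda)=T_n(\frac2\lambda-1)$ from the example in Section 1. This is exactly the bound of the classical Remez inequality for measurable sets of measure $\lambda$, so $R=C$ on an interval.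

Also, if $\lambda<1$ then $C_K(n,\lambda)>1$. Choose a nonzero linear $f$ and $m$ so that $K\cap\{f\le m\}$ has relative measure $\lambda$. The affine function of $f$ that is $-1$ at $\min_Kf$ and $1$ at $m$ exceeds $1$ somewhere on $K$. So $C_K(1,\lambda)>1$, and then $T_n(C_K(1,\lambda))>1$.

## 3. The counterexamples

**Theorem 2.** Let $d\ge3$ and
$$K_d=\big\{(x,y,z)\in\mathbb R^{d-2}\times\mathbb R\times\mathbb R:\ \sqrt{|x|^2+y^6}\le1-z^2\big\},$$
a centrally symmetric convex body. There are $c>0$ (depending on $d$) and $A_n>0$ (depending on $d,n$) such that for every $n\ge2$ and all sufficiently small $\varepsilon>0$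
$$R_{K_d}(n,1-\varepsilon)\ge1+c\,\varepsilon^{\frac2{2d-1}},\qquad C_{K_d}(n,1-\varepsilon)\le1+A_n\,\varepsilon^{\frac3{3d-2}}.$$
Since $\frac3{3d-2}>\frac2{2d-1}$, we have $C_{K_d}(n,\lambda)<R_{K_d}(n,\lambda)$ for all $\lambda<1$ close enough to $1$ (depending on $n$), and even $\frac{R_{K_d}(n,\lambda)-1}{C_{K_d}(n,\lambda)-1}\to\infty$ as $\lambda\to1^-$.

**Theorem 3.** Let $K$ be a square (or any parallelogram). For $\frac12<\lambda<1$,
$$C_K(n,\lambda)=T_n\Big(\frac{1+\xi}{1-\xi}\Big),\qquad\xi=\sqrt{\frac{1-\lambda}{1+\lambda}}.$$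
For every $n\ge17$ let $\xi\in(0,\frac1{11}]$ solve $\frac{\xi^2}{1-\xi}=\sin^2\frac\pi{2n}$ and put $\lambda_n=\frac{1-\xi^2}{1+\xi^2}$. Then $C_K(n,\lambda_n)<R_K(n,\lambda_n)$.

So Conjecture 2.3 is false. Equality holds for all $K,\lambda$ if $d=1$ (known) or $n\le1$ ($n=0$ is trivial). It fails for some $K,\lambda$ for every pair $d\ge3$, $n\ge2$, and for $d=2$, $n\ge17$. The cases $d=2$, $2\le n\le16$ are not decided here.

## 4. Two bodies on which quadratics and caps tie

Put $\lambda=1-\varepsilon$ with $\varepsilon$ small, and let $K=-K$. For $u\ne0$ let $h(u)=\max_{Q\in K}\langle u,Q\rangle$, and call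
$$\{Q\in K:\ \langle u,Q\rangle\ge(1-\theta)h(u)\}$$
the *cap of depth $\theta$* in direction $u$. For instance, for the unit ball of $\mathbb R^3$ every cap of depth $\theta$ has volume $\pi\int_{1-\theta}^1(1-z^2)\,dz=\pi(\theta^2-\theta^3/3)\le\pi\theta^2$.

Thin caps make $C_K$ large. Suppose a cap of depth $\theta$ has volume at most $V$ with $2V\le\varepsilon|K|$. Then $\ell=\langle u,\cdot\rangle/((1-\theta)h(u))$ is bounded by $1$ on $K$ minus this cap and its opposite, so (4) gives, for all $n\ge1$,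
$$C_K(n,1-\varepsilon)\ge\tfrac1{1-\theta}\ge1+\theta.\tag{5}$$

To make $R_K$ larger, a sensible first attempt is the quadratic from Section 1, $p=(1+\delta)z^2-y^2$, which exceeds $1$ only near $z=\pm1$ and *only for small $y$*.

**The unit ball of $\mathbb R^3$.** There $p\ge-1$, and $p>1$ forces $y^2<\delta$, then $z^2>\frac1{1+\delta}\ge1-\delta$, so $1-|z|<\delta$ and $|x|\le\sqrt{1-z^2}<\sqrt\delta$. The set $\{p>1\}$ has volume at most $2\sqrt\delta\cdot2\sqrt\delta\cdot2\delta=8\delta^2$, and $p=1+\delta$ at the pole $(0,0,1)$. So $R_K-1\ge c\,\varepsilon^{1/2}$. But caps of depth $\theta$ have volume at most $\pi\theta^2$, so (5) gives $C_K-1\ge c'\varepsilon^{1/2}$ as well. The powers agree, and the reason is visible: the cap at the pole has $y$-width of order $\sqrt\theta$ already, so the condition $|y|<\sqrt\delta$ saves only a constant factor.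

**A pole that is wide in $y$.** Replace the ball by $\{x^2+|y|^3+z^2\le1\}$. The cap at $(0,0,1)$ now has $y$-width of order $\theta^{1/3}$, much more than $\sqrt\theta$, and $\{p>1\}$ still has volume at most $8\delta^2$ by the same three inequalities. But now another cap is thin. In direction $y$ we have $x^2+z^2\le1-(1-\theta)^3\le3\theta$ on the cap, so its volume is at most $3\pi\theta^2$. By (5), $C_K-1\ge c'\varepsilon^{1/2}$ again. It is a tie once more, because the pole is no longer where $K$ is thinnest.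

The cure is to sharpen the pole in the $x$-directions, so that it becomes the thinnest place of the whole body even though it is wide in $y$: require $|x|\lesssim1-z^2$ instead of $x^2\lesssim1-z^2$. This is the body $K_d$.

## 5. The body $K_d$ and the lower bound for $R_{K_d}$

Write $K=K_d$, $F(x,y)=\sqrt{|x|^2+y^6}$ on $\mathbb R^{d-1}$, and $G(x,y,z)=F(x,y)+z^2-1$, so $K=\{G\le0\}$.

**Step 1: $K$ is a centrally symmetric convex body.** $F$ is the Euclidean norm of $(|x|,|y|^3)$. The components are convex and nonnegative, and the norm is convex and monotone on the positive quadrant, so $F$ is convex. Hence $G$ and $K$ are convex. On $K$ we have $0\le F\le1-z^2\le1$, so $|x|,|y|,|z|\le1$ and $K$ is compact. Also $K=-K$, and $G(0)=-1<0$.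

**Step 2: the quadratic.** Let $0<\delta\le1$ and $p=(1+\delta)z^2-y^2\in\mathcal P_{2,d}$. On $K$, $p\ge-y^2\ge-1$. If $p>1$ at a point of $K$, then

- $y^2<(1+\delta)z^2-1\le\delta$;
- $z^2>\frac1{1+\delta}\ge1-\delta$, so $1-|z|\le1-z^2<\delta$;
- $|x|\le F\le1-z^2<\delta$.

Therefore $|K\cap\{|p|>1\}|\le\kappa_{d-2}\delta^{d-2}\cdot2\sqrt\delta\cdot2\delta=4\kappa_{d-2}\,\delta^{d-1/2}$.

**Step 3: conclusion.** For small $\varepsilon$ choose $\delta\le1$ with $4\kappa_{d-2}\delta^{d-1/2}=\varepsilon|K|$. Then $K\cap\{|p|\le1\}$ has relative measure at least $1-\varepsilon$, while $(0,0,1)\in K$ and $p(0,0,1)=1+\delta$. By (2), for every $n\ge2$,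
$$R_K(n,1-\varepsilon)\ge1+\delta=1+c\,\varepsilon^{\frac2{2d-1}},\qquad c=\Big(\frac{|K|}{4\kappa_{d-2}}\Big)^{\frac2{2d-1}}.$$

Compare this with the cap at the tip. For $1-\theta\le z\le1$ we have $1-z^2\le2\theta$, so $|x|\le2\theta$ and $|y|\le(2\theta)^{1/3}$, and the cap has volume at most a constant times $\theta^{d-2}\cdot\theta^{1/3}\cdot\theta=\theta^{d-2/3}$. The quadratic exceeds $1$ on only $\delta^{d-1/2}$. What remains is to show that *no* cap of $K$ is of smaller order than $\theta^{d-2/3}$.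

## 6. No cap of $K_d$ is thinner than the one at the tip

**Lemma 4.** Let $d\ge3$. There are $c_0,\theta_0>0$ such that for all $u\ne0$ and all $0<\theta\le\theta_0$,
$$\big|\{Q\in K:\ \langle u,Q\rangle\ge(1-\theta)h(u)\}\big|\ge c_0\,\theta^{d-2/3}.$$

We recall that $v\in\partial F(b)$ (a subgradient) means $F(b+\omega)\ge F(b)+\langle v,\omega\rangle$ for all $\omega$; where $F$ is differentiable, $\partial F(b)=\{\nabla F(b)\}$. For $d=3$, $\partial F(0)=\{(v_1,0):|v_1|\le1\}$: taking $x=0$ in $\sqrt{x^2+y^6}\ge v_1x+v_2y$ gives $|y|^3\ge v_2y$ for all $y$, so $v_2=0$, and $y=0$ gives $|v_1|\le1$. Conversely, such $v$ work. So $K$ has a kink at its tip in the $x$-direction only.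

**Proof.** Below, $c>0$ denotes constants that depend only on $d$ and may change from line to line, and $\theta\le1/16$ is small depending only on $d$.

**Step 1: place the cap.** Let $P=(b,z)$, $b\in\mathbb R^{d-1}$, maximize $\langle u,\cdot\rangle$ on $K=\{G\le0\}$. Since $G$ is convex and $G(0)<0$, the KKT theorem gives a multiplier $\mu\ge0$ with $u\in\mu\,\partial G(P)$ and $\mu G(P)=0$. As $u\ne0$, $\mu>0$, so $G(P)=0$. The cap does not change when $u$ is multiplied by a positive number, so we may take $\mu=1$: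
$$u=(v,2z),\quad v\in\partial F(b),\quad F(b)=1-z^2 .$$
By the symmetry $z\to-z$ of $K$ let $z\ge0$. From $0=F(0)\ge F(b)-\langle v,b\rangle$ we get
$$h(u)=\langle u,P\rangle=\langle v,b\rangle+2z^2\ge1-z^2+2z^2\ge1.$$
The cap is $\{Q\in K:\langle u,P-Q\rangle\le\theta h(u)\}$, so it contains $\{Q\in K:\langle u,P-Q\rangle\le\theta\}$.

**Step 2: a sufficient condition for lying in the cap.** For $w=(\omega,\zeta)\in\mathbb R^{d-1}\times\mathbb R$ put
$$B(\omega)=F(b+\omega)-F(b)-\langle v,\omega\rangle\ge0 .$$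
Expanding $(z+\zeta)^2$ and using $G(P)=0$ gives $G(P+w)=\langle u,w\rangle+B(\omega)+\zeta^2$. Hence
$$B(\omega)\le\tfrac\theta4,\quad\zeta^2\le\tfrac\theta4,\quad-\theta\le\langle u,w\rangle\le-\tfrac\theta2\ \Longrightarrow\ P+w\in K\text{ and }P+w\text{ lies in the cap.}\tag{6}$$
It remains to find many $w$ that satisfy (6). We split according to whether $P$ is near the tips or not.

**Step 3: Case A, $z\ge\frac12$, reduced to $\mathbb R^{d-1}$.** Let
$$\Omega=\{\omega:\ B(\omega)\le\tfrac\theta4,\ |\langle v,\omega\rangle|\le\tfrac{\sqrt\theta}4\}.$$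
For $\omega\in\Omega$, the last condition in (6) reads $2z\zeta\in[-\theta-\langle v,\omega\rangle,\,-\frac\theta2-\langle v,\omega\rangle]$. This is a $\zeta$-interval of length $\frac\theta{4z}\ge\frac\theta4$. On it, since $2z\ge1$ and $\theta\le\frac1{16}$,
$$|\zeta|\le\theta+|\langle v,\omega\rangle|\le\tfrac{\sqrt\theta}4+\tfrac{\sqrt\theta}4=\tfrac{\sqrt\theta}2,$$
so $\zeta^2\le\theta/4$. By Fubini the cap has volume at least $\frac\theta4|\Omega|$, and it suffices to show $|\Omega|\ge c\,\theta^{d-5/3}$.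

**Step 4: rescale so that $b$ has size at most one.** The point $b$ may be anywhere between $0$ and a fixed size, and $F$ is not smooth at $0$. The homogeneity of $F$ makes the estimates uniform. Let $A_s(x,y)=(s^3x,sy)$. Then $F\circ A_s=s^3F$ and $\det A_s=s^{3(d-2)+1}=s^{3d-5}$. Put
$$s^3=\max(F(b),\theta)\in[\theta,1],\quad b=A_sb',\quad\omega=A_s\omega',\quad v'=s^{-3}A_s^{T}v .$$
Then $F(b')=s^{-3}F(b)\le1$, $\langle v,\omega\rangle=s^3\langle v',\omega'\rangle$, and
$$F(b'+\omega')-F(b')=s^{-3}\big(F(b+\omega)-F(b)\big)\ge s^{-3}\langle v,\omega\rangle=\langle v',\omega'\rangle,$$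
so $v'\in\partial F(b')$ and $B(\omega)=s^3B'(\omega')$ with $B'(\omega')=F(b'+\omega')-F(b')-\langle v',\omega'\rangle$.

Let $L\ge1$ be a Lipschitz constant of $F$ on the unit neighborhood of the compact set $\{F\le1\}$. Then $\langle v',\omega'\rangle\le F(b'+\omega')-F(b')\le L|\omega'|$ for $|\omega'|\le1$, so $|v'|\le L$ and $B'(\omega')\le2L|\omega'|$ for $|\omega'|\le1$. Moreover $F$ is $C^\infty$ off the origin, because $|x|^2+y^6>0$ there. So, by Taylor's formula near the compact set $\{F=1\}$, there are $r_0\in(0,1)$ and $H\ge1$ with $B'(\omega')\le H|\omega'|^2$ whenever $F(b')=1$ and $|\omega'|\le r_0$.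

**Step 5: Case A1, $F(b)\le\theta$.** Here $s^3=\theta$. If $|\omega'|\le\frac1{8L}$, then $B(\omega)\le\theta\cdot\frac{2L}{8L}=\frac\theta4$ and $|\langle v,\omega\rangle|\le\theta\cdot\frac L{8L}=\frac\theta8\le\frac{\sqrt\theta}4$. So $\Omega$ contains the image under $A_s$ of a fixed ball, and $|\Omega|\ge c\,s^{3d-5}=c\,\theta^{d-5/3}$.

**Step 6: Case A2, $F(b)>\theta$.** Here $s^3=F(b)$ and $F(b')=1$. Let $\varrho=\min(r_0,\frac1{2\sqrt H},\frac1{4L})$ and $|\omega'|\le\varrho\sqrt{\theta/s^3}\le r_0$. Then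
$$B(\omega)\le s^3H\varrho^2\,\frac\theta{s^3}\le\frac\theta4,\qquad|\langle v,\omega\rangle|\le s^3L\varrho\sqrt{\theta/s^3}=L\varrho\,s^{3/2}\sqrt\theta\le\frac{\sqrt\theta}4 .$$
Hence
$$|\Omega|\ge c\,s^{3d-5}\Big(\frac\theta{s^3}\Big)^{\frac{d-1}2}=c\,\theta^{\frac{d-1}2}s^{\frac{3d-7}2}.$$
Since $3d-7>0$ and $s\ge\theta^{1/3}$, this is at least $c\,\theta^{\frac{d-1}2+\frac{3d-7}6}=c\,\theta^{d-5/3}$. Case A is finished.

**Step 7: Case B, $0\le z<\frac12$.** Now $\frac34<F(b)\le1$, and $F$ is smooth near the compact set $\{\frac34\le F\le1\}$. So $B(\omega)\le H_1|\omega|^2$ for $|\omega|\le r_1$, with $H_1\geq 1$, $r_1>0$ depending only on $d$. The vector $u=(\nabla F(b),2z)$ is bounded by a constant, and $|u|\ge h(u)/|P|\ge1/\sqrt3$. Let $\varrho'=\min(r_1,\frac1{2\sqrt{H_1}})$. If $|w|\le\varrho'\sqrt\theta$, then $B(\omega)\le H_1\varrho'^2\theta\le\frac\theta4$ and $\zeta^2\le\varrho'^2\theta\le\frac\theta4$. So every such $w$ with $-\theta\le\langle u,w\rangle\le-\frac\theta2$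 satisfies (6). These $w$ form a slab of thickness $\frac\theta{2|u|}$ inside the ball of radius $\varrho'\sqrt\theta$. The hyperplanes of the slab are at distance at most $\theta/|u|\le\sqrt3\,\theta\le\frac12\varrho'\sqrt\theta$ from the center, for small $\theta$. So each slice contains a $(d-1)$-ball of radius $\frac{\sqrt3}2\varrho'\sqrt\theta$, and the volume is at least
$$c\,\theta\cdot\theta^{\frac{d-1}2}=c\,\theta^{\frac{d+1}2}\ge c\,\theta^{d-2/3},$$
because $\frac{d+1}2\le d-\frac23$ for $d\ge3$. $\square$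

## 7. From caps to $C_{K_d}$: end of the proof of Theorem 2

**Step 1: every large convex subset contains $(1-\theta)K$.** Let $S\subset K$ be closed and convex of relative measure $1-\varepsilon$, and for small $\varepsilon$ let $\theta\le\min(\theta_0,\frac12)$ satisfy $c_0\theta^{d-2/3}=2\varepsilon|K|$. We claim that $(1-\theta)K\subset S$. Otherwise some $y=(1-\theta)x\notin S$ with $x\in K$, and there is $u\ne0$ with $\langle u,y\rangle>\max_S\langle u,\cdot\rangle$. Since $\langle u,y\rangle=(1-\theta)\langle u,x\rangle\le(1-\theta)h(u)$, the set $S$ misses the whole cap of depth $\theta$ in direction $u$. Lemma 4 gives $\varepsilon|K|\ge c_0\theta^{d-2/3}=2\varepsilon|K|$, a contradiction.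

**Step 2: Chebyshev on lines through the center.** Let $p\in\mathcal P_{n,d}$ with $\sup_S|p|\le1$, and let $x\in K$. For $|\tau|\le1-\theta$ the point $\tau x$ lies in $(1-\theta)K\subset S$, because $K=-K$ is convex. So $\tau\mapsto p(\tau x)$ is bounded by $1$ on $[-(1-\theta),1-\theta]$, and Chebyshev's inequality at $\tau=1$ gives $|p(x)|\le T_n(\frac1{1-\theta})$. As $\frac1{1-\theta}-1\le2\theta$ for $\theta\le\frac12$,
$$C_K(n,1-\varepsilon)\le T_n\Big(\frac1{1-\theta}\Big)\le1+2\theta\max_{[1,2]}T_n'=1+A_n\,\varepsilon^{\frac1{d-2/3}}=1+A_n\,\varepsilon^{\frac3{3d-2}} .$$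

**Step 3: compare exponents.** $3(2d-1)=6d-3>6d-4=2(3d-2)$, that is, $\frac3{3d-2}>\frac2{2d-1}$. So for small $\varepsilon$ the bound for $C_K-1$ is smaller than the one for $R_K-1$. Since $C_K(n,1-\varepsilon)>1$ by Section 2, the quotient makes sense and satisfies
$$\frac{R_K(n,1-\varepsilon)-1}{C_K(n,1-\varepsilon)-1}\ge\frac c{A_n}\,\varepsilon^{\frac2{2d-1}-\frac3{3d-2}}\to\infty .$$
This proves Theorem 2. $\blacksquare$

**Where $d\ge3$ is needed.** In the plane the analogous body is $\{|y|^3\le1-z^2\}$. Its cap in direction $y$ satisfies $z^2\le1-(1-\theta)^3\le3\theta$, so its area is at most $2\sqrt{3\theta}\cdot\theta$, and (5) gives $C-1\ge c'\varepsilon^{2/3}$. The quadratic gives $R-1\ge c\,\varepsilon^{2/3}$, and we are back to a tie. In the proof this is Case B, where $\frac{d+1}2\le d-\frac23$ fails for $d=2$. So comparing powers of $\varepsilon$ on this body does not settle the plane. There we compute $C_K$ exactly for a square and gain at first order.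

## 8. The square: the extremal slab

For $\xi\in(0,1)$ put
$$N=1+\xi^2,\quad\sigma=\frac{\xi^2}N,\quad t_1=\frac\xi N,\quad t_2=1-\sigma=\frac1N,\quad\lambda=1-2\sigma=\frac{1-\xi^2}{1+\xi^2}.$$
Direct substitution gives
$$t_1^2=\sigma t_2,\qquad t_1^2+\sigma^2=\sigma,\qquad t_1^2+t_2^2=t_2,\qquad\alpha:=\frac{t_2+t_1}{t_2-t_1}=\frac{1+\xi}{1-\xi}.\tag{7}$$
Assume $\lambda>\frac12$, so $\sigma<\frac14$. By Proposition 1 and (4), the formula for $C_K$ in Theorem 3 means that the supremum in (4) is $\alpha$. By affine invariance take $Q=[0,1]^2$.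

**Step 1: normalize the affine function.** Let $\ell$ be affine with $|Q\cap\{|\ell|\le1\}|\ge\lambda$ and $\beta=\max_Q|\ell|>1$. The maximum of $|\ell|$ is attained at a vertex, so by the symmetries of $Q$ and $\ell\to-\ell$ we may assume $\ell(0,0)=\beta$. Since $\ell\le\beta$ at $(1,0)$ and $(0,1)$, $\ell=\beta-cf$ with $f=ax+by$, $a,b\ge0$, $a+b=1$ and $c>0$ (if $c=0$, then $\ell\equiv\beta>1$ everywhere). So
$$\{|\ell|\le1\}=\{\tau_1\le f\le\tau_2\},\qquad\tau_1=\frac{\beta-1}c,\quad\tau_2=\frac{\beta+1}c,\quad\beta=\frac{\tau_2+\tau_1}{\tau_2-\tau_1}.$$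

**Step 2: express the removed area.** Let $g(\tau)=|Q\cap\{f<\tau\}|$. The central symmetry of $Q$ replaces $f$ by $1-f$, so $|Q\cap\{f>\tau\}|=g(1-\tau)$ and $g(\frac12)=\frac12$. With $\sigma'=(1-\tau_2)_+$ the removed area is $g(\tau_1)+g(\sigma')\le1-\lambda<\frac12$. As $g$ is nondecreasing, $\tau_1,\sigma'<\frac12$.

**Step 3: $g(\tau)\ge2\tau^2$ for $0\le\tau\le\frac12$.** The case $\tau=0$ is trivial, so let $\tau>0$, and let $a\le b$ by symmetry, so $a\le\frac12\le b$. If $\tau\le a$, the region is a triangle with legs $\tau/a,\tau/b\le1$, and $g=\frac{\tau^2}{2ab}\ge2\tau^2$ because $ab\le\frac14$. If $a<\tau\le\frac12\le b$, then $0\le\frac{\tau-ax}b\le1$ for $0\le x\le1$, so $g=\int_0^1\frac{\tau-ax}b\,dx=\frac{2\tau-a}{2(1-a)}$, and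
$$2\tau-a-4\tau^2(1-a)=(1-2\tau)\big(2\tau-a(1+2\tau)\big)\ge(1-2\tau)\big(2\tau-\tau(1+2\tau)\big)=(1-2\tau)^2\tau\ge0 .$$

**Step 4: optimize.** Steps 2 and 3 give $\tau_1^2+\sigma'^2\le\frac{1-\lambda}2=\sigma$. By Cauchy–Schwarz and (7),
$$t_2\tau_1+t_1\sigma'\le\sqrt{t_1^2+t_2^2}\,\sqrt\sigma=\sqrt{t_2\sigma}=t_1 .$$
So $t_2\tau_1\le t_1(1-\sigma')\le t_1\tau_2$, that is, $\tau_1/\tau_2\le t_1/t_2$. As $\beta=\frac{1+\tau_1/\tau_2}{1-\tau_1/\tau_2}$ increases with $\tau_1/\tau_2$, we get $\beta\le\alpha$.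

**Step 5: equality.** Take $a=b=\frac12$, $\tau_i=t_i$. Here $t_1<\frac12$ and $\sigma<\frac14$, so $g(t_1)=2t_1^2$ and $g(\sigma)=2\sigma^2$. The removed area is $2(t_1^2+\sigma^2)=2\sigma=1-\lambda$, and $\ell(0,0)=\alpha$. Hence $C_K(n,\lambda)=T_n(\alpha)=:M$. $\blacksquare$ (first part of Theorem 3)

## 9. One-variable perturbations of the Chebyshev polynomial gain nothing

Use the coordinates $s=\frac{x-y}2$, $t=\frac{x+y}2$. The square becomes
$$K=\{|s|\le\min(t,1-t)\},\qquad|K|=\tfrac12,$$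
and the extremal slab is $\{t_1\le t\le t_2\}$. Let
$$\ell_0(t)=\frac{t_1+t_2-2t}{t_2-t_1},\qquad P_0=T_n(\ell_0(t)),\qquad t^{(i)}=\frac{t_1+t_2}2-\frac{t_2-t_1}2\cos\frac{i\pi}n\quad(0\le i\le n).$$
Then $\ell_0(0)=\alpha$, $P_0(0)=M$, $t^{(0)}=t_1$, $t^{(n)}=t_2$ and $P_0(t^{(i)})=(-1)^i$. The removed set $K\setminus\{t_1\le t\le t_2\}$ has area $t_1^2+\sigma^2=\sigma=(1-\lambda)|K|$. So $P_0$ uses up exactly the area allowed in (2).

To beat $M$ we look for $P_\eta=P_0+\eta q$ with $q\in\mathcal P_{n,2}$ and small $\eta>0$. At the vertex we want $q(0,0)>0$. At the ends of the slab, $P_0'(t_1)=-D$ and $(-1)^nP_0'(t_2)=D$ with $D=\frac{2n^2}{t_2-t_1}$. So the boundary of $\{|P_\eta|\le1\}$ moves by about $\frac\eta Dq(s,t_1)$ near $t_1$, and by $\frac\eta D(-1)^nq(s,t_2)$ near $t_2$, in the direction that enlarges the removed set if this is positive. The removed area therefore changes at first order by $\frac\eta DI(q)$, where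
$$I(q)=\int_{-t_1}^{t_1}q(s,t_1)\,ds+(-1)^n\int_{-\sigma}^{\sigma}q(s,t_2)\,ds,\tag{8}$$
and we want $I(q)<0$. At an interior node $P_0$ has a quadratic extremum $(-1)^i$. If $(-1)^iq>0$ somewhere on $K\cap\{t=t^{(i)}\}$, then $|P_\eta|>1$ on a set of $t$-width of order $\sqrt\eta$, which is ruinous. So we want $(-1)^iq\le0$ there.

The first thing to try is $q=q(t)$. It always fails. Let $q(t)$ have degree at most $n$ with $(-1)^iq(t^{(i)})\le0$ for $1\le i\le n-1$, and let $L_i$ be the Lagrange basis at $t^{(0)},\dots,t^{(n)}$. Since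
$$L_i(0)=\prod_{j\ne i}\frac{t^{(j)}}{t^{(j)}-t^{(i)}}$$
has sign $(-1)^i$, we get
$$q(0)=\sum_{i=0}^n(-1)^iq(t^{(i)})\,|L_i(0)|\le q(t_1)|L_0(0)|+(-1)^nq(t_2)|L_n(0)| .$$
The nodes are symmetric about $\frac{t_1+t_2}2$, so the denominators of $L_0(0)$ and $L_n(0)$ have the same absolute value, and $|L_0(0)|/|L_n(0)|=t_2/t_1=1/\xi=t_1/\sigma$. Therefore
$$q(0)\le\frac{|L_n(0)|}\sigma\big(t_1q(t_1)+\sigma(-1)^nq(t_2)\big)=\frac{|L_n(0)|}{2\sigma}\,I(q),$$
and $q(0)>0$ forces $I(q)>0$. So $q$ must depend on $s$.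

The geometry suggests how. A factor $\rho^2-s^2$ is positive at the vertex $s=0$. Its average over the fiber $|s|\le t_1$ is $\rho^2-\frac{t_1^2}3$, which is negative if $\rho$ is small against $t_1$. We cannot afford to multiply it by a polynomial in $t$ vanishing at *all* $n-1$ interior nodes: the degree would be $n+1$. We can afford $n-2$ of them. At the one remaining node the factor itself must keep its sign on the fiber of $K$. Choose the last node $t^{(n-1)}$, near the far vertex, where the fiber is short, and let $\rho$ be its half-length. The condition on $\xi$ in Theorem 3 is chosen to make this half-length exactly $2\sigma$.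

## 10. A perturbation that depends on $s$

**Step 1: the parameters.** Let $n\ge17$. Then $\sin^2\frac\pi{2n}<(\frac\pi{34})^2<\frac1{110}$, and $\frac{\xi^2}{1-\xi}$ increases from $0$ to $\frac1{110}$ on $[0,\frac1{11}]$. So there is a unique $\xi\in(0,\frac1{11}]$ with $\frac{\xi^2}{1-\xi}=\sin^2\frac\pi{2n}$, and in fact $\xi<\frac1{11}$. Use this $\xi$ in Sections 8 and 9; then $\lambda=\lambda_n>\frac12$. Put $t_*=t^{(n-1)}$. As $t_2-t_1=\frac{1-\xi}N$,
$$t_2-t_*=\frac{t_2-t_1}2\Big(1-\cos\frac\pi n\Big)=(t_2-t_1)\sin^2\frac\pi{2n}=\frac{1-\xi}N\cdot\frac{\xi^2}{1-\xi}=\sigma .$$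
Hence $t_*=1-2\sigma>\frac12$ and $K\cap\{t=t_*\}=\{|s|\le2\sigma\}$.

**Step 2: the perturbation.** Put
$$r(t)=\prod_{i=1}^{n-2}(t-t^{(i)}),\qquad q=(-1)^nr(t)(4\sigma^2-s^2)-\gamma P_0(t),$$
with a small $\gamma>0$ to be chosen. Since $\deg r=n-2$, $q\in\mathcal P_{n,2}$. We claim that for all small $\gamma>0$:

- (i) $q(0,0)>0$;
- (ii) $I(q)<0$;
- (iii) $(-1)^iq\le-\gamma$ on $K\cap\{t=t^{(i)}\}$ for $1\le i\le n-1$.

**Step 3: proof of (iii), the interior nodes.** On $t=t^{(i)}$ with $i\le n-2$ we have $r=0$, so $(-1)^iq=-\gamma(-1)^iP_0=-\gamma$. On $t=t_*$ we have $r(t_*)>0$ and $|s|\le2\sigma$ in $K$, so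
$$(-1)^{n-1}q=-r(t_*)(4\sigma^2-s^2)-\gamma\le-\gamma .$$

**Step 4: proof of (i), the vertex.** $r(0)$ is a product of $n-2$ negative factors, so $(-1)^nr(0)=|r(0)|$ and
$$q(0,0)=4\sigma^2|r(0)|-\gamma M,$$
which is positive for small $\gamma$.

**Step 5: proof of (ii), the area.** Let $\rho_1=|r(t_1)|>0$. As in Step 4, $(-1)^nr(t_1)=\rho_1$. To find $r(t_2)$, use that the zeros $t^{(1)},\dots,t^{(n-1)}$ of $r(t)(t-t_*)$ are symmetric about $\frac{t_1+t_2}2$. So this polynomial has the same absolute value at $t_1$ and $t_2$: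
$$r(t_2)\,\sigma=\rho_1(t_*-t_1).$$
The two integrals in (8), with $P_0(t_1)=1$ and $(-1)^nP_0(t_2)=1$, are
$$\int_{-t_1}^{t_1}q(s,t_1)\,ds=\rho_1\cdot2t_1\Big(4\sigma^2-\frac{t_1^2}3\Big)-2\gamma t_1,$$
$$(-1)^n\int_{-\sigma}^\sigma q(s,t_2)\,ds=r(t_2)\Big(8\sigma^3-\frac{2\sigma^3}3\Big)-2\gamma\sigma=\frac{22}3\,\rho_1\sigma^2(t_*-t_1)-2\gamma\sigma .$$
Hence $I(q)=\rho_1J-2\gamma(t_1+\sigma)$ with
$$J=2t_1\Big(4\sigma^2-\frac{t_1^2}3\Big)+\frac{22}3\sigma^2(t_*-t_1).$$
Insert $t_1=\frac\xi N$, $\sigma=\frac{\xi^2}N$ and $t_*-t_1=\frac{1-\xi-\xi^2}N$: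
$$\frac{3N^3}{2\xi^3}J=12\xi^2-1+11\xi(1-\xi-\xi^2)=-1+11\xi+\xi^2-11\xi^3=(11\xi-1)(1-\xi^2).$$
Since $\xi<\frac1{11}$, $J<0$, and so $I(q)<0$ for every $\gamma>0$. Fix $\gamma>0$ small enough for (i).

**Step 6: constants for the perturbed polynomial.** Let $P_\eta=P_0+\eta q\in\mathcal P_{n,2}$. We bound the area of $K\cap\{|P_\eta|>1\}$ for small $\eta>0$. Constants, including those in $O(\cdot)$, do not depend on $\eta$. Since $K\subset[-\frac12,\frac12]\times[0,1]$ in the coordinates $(s,t)$, let $Q$ bound $|q|$ and $|\partial_tq|$ on this rectangle, and let $E$ bound $|P_0''|$ on $[0,1]$. Choose $\delta>0$ so small that the following hold.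

- The intervals $[t^{(i)}-\delta,t^{(i)}+\delta]$, $0\le i\le n$, are disjoint and contained in $(0,1)$.
- $(-1)^iq\le-\frac\gamma2$ on $K\cap\{|t-t^{(i)}|\le\delta\}$ for $1\le i\le n-1$. This is possible by (iii), continuity and compactness.
- $(-1)^iP_0\ge\frac12$ on $[t^{(i)}-\delta,t^{(i)}+\delta]$ for $0\le i\le n$.
- $P_0'\le-\frac D2$ on $[t_1-\delta,t_1+\delta]$ and $(-1)^nP_0'\ge\frac D2$ on $[t_2-\delta,t_2+\delta]$. Indeed $P_0'(t_1)=T_n'(1)\cdot\frac{-2}{t_2-t_1}=-D$, and $(-1)^nP_0'(t_2)=D$ because $T_n'(-1)=(-1)^{n-1}n^2$.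

**Step 7: no loss between $t_1+\delta$ and $t_2-\delta$.** If $|t-t^{(i)}|\le\delta$ with $1\le i\le n-1$, then $(-1)^iP_0\in[\frac12,1]$, so
$$-1\le\tfrac12-\eta Q\le(-1)^iP_\eta\le1-\tfrac{\eta\gamma}2\le1$$
for small $\eta$. On the part of $[t_1+\delta,t_2-\delta]$ outside these neighborhoods $|P_0|\le1-c'$ with some $c'>0$, because on $[t_1,t_2]$ the value $|P_0|=1$ occurs only at the $t^{(i)}$. So $|P_\eta|\le1$ there for small $\eta$.

**Step 8: the loss near $t_1$.** For $|s|\le\frac12$ and a constant $C'>0$ put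
$$e_1(s)=t_1+\frac\eta Dq(s,t_1)+C'\eta^2 .$$
If $C'\eta\le1$, then $|e_1(s)-t_1|\le B\eta$ with $B=\frac QD+1$. By Taylor's formula
$$P_\eta(s,e_1(s))\le1-D(e_1(s)-t_1)+\tfrac E2B^2\eta^2+\eta q(s,t_1)+QB\eta^2=1+\big(\tfrac E2B^2+QB-DC'\big)\eta^2 .$$
Fix $C'$ with $DC'\ge\frac E2B^2+QB$; then $P_\eta(s,e_1(s))\le1$ for small $\eta$. For $|t-t_1|\le\delta$ and small $\eta$ we have $\partial_tP_\eta\le-\frac D2+\eta Q<0$, so $P_\eta\le1$ for $e_1(s)\le t\le t_1+\delta$. Also $P_\eta\ge\frac12-\eta Q>-1$ there. Thus $|P_\eta|>1$ with $t\le t_1+\delta$ forces $t<e_1(s)$ (points with $t<t_1-\delta$ satisfy this automatically for small $\eta$), and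
$$K\cap\{t\le t_1+\delta,\ |P_\eta|>1\}\subset\{|s|\le\tfrac12,\ |s|\le t<e_1(s)\}.$$
The area on the right is $\int_{-1/2}^{1/2}(e_1(s)-|s|)_+\,ds$. Replace it by $\int_{-t_1}^{t_1}(e_1(s)-|s|)\,ds$. The integrands differ only where $|s|>t_1$ and $e_1(s)>|s|$, or $|s|\le t_1$ and $e_1(s)<|s|$. In both cases $\big||s|-t_1\big|\le B\eta$ and $|e_1(s)-|s||\le B\eta$, so the change is $O(\eta^2)$. The area is therefore at most
$$t_1^2+\frac\eta D\int_{-t_1}^{t_1}q(s,t_1)\,ds+O(\eta^2).$$

**Step 9: the loss near $t_2$.** Apply the same argument to $(-1)^nP_\eta$, which is $1+\eta(-1)^nq(s,t_2)$ at $t_2$ and strictly increasing in $t$ on $[t_2-\delta,t_2+\delta]$ for small $\eta$. With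
$$e_2(s)=t_2-\frac\eta D(-1)^nq(s,t_2)-C'\eta^2$$
(increase $C'$ if necessary) Taylor's formula gives $(-1)^nP_\eta(s,e_2(s))\le1$, and monotonicity gives the same bound for $t_2-\delta\le t\le e_2(s)$, where also $(-1)^nP_\eta>-1$. So $K\cap\{t\ge t_2-\delta,\ |P_\eta|>1\}\subset\{|s|\le\tfrac12,\ e_2(s)<t\le1-|s|\}$. Since $1-|s|-t_2=\sigma-|s|$, its area is at most
$$\int_{-\sigma}^\sigma\big(1-|s|-e_2(s)\big)\,ds+O(\eta^2)=\sigma^2+\frac\eta D(-1)^n\int_{-\sigma}^\sigma q(s,t_2)\,ds+O(\eta^2),$$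
where the fibers with $\big||s|-\sigma\big|=O(\eta)$ are handled as in Step 8.

**Step 10: conclusion.** Adding up and using $t_1^2+\sigma^2=\sigma$ and (ii),
$$\big|K\cap\{|P_\eta|>1\}\big|\le\sigma+\frac\eta DI(q)+O(\eta^2)<\sigma=(1-\lambda_n)|K|$$
for small $\eta>0$. So $|K\cap\{|P_\eta|\le1\}|\ge\lambda_n|K|$, while $P_\eta(0,0)=M+\eta q(0,0)>M$ by (i). By (2),
$$R_K(n,\lambda_n)\ge M+\eta\,q(0,0)>M=C_K(n,\lambda_n).$$
This proves Theorem 3, so Conjecture 2.3 fails in the plane as well. $\blacksquare$
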